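# Testing a lattice with short vectors: the size and the computability of a threshold

## 1. A linear guess from product lattices, and the checkerboard that breaks it

We shall study a certain function $W:\mathbb N\to\mathbb N$, and the answer that one would first guess is
$$W(k)=\max\{1,\lfloor (k+1)/2\rfloor\}.$$
If that were so, there would be little to say about computing $W$. Let us define $W$, see where the guess comes from, and watch it fail.

**Notation.** For $x,y\in\mathbb R^q$ write $xy=x_1y_1+\dots+x_qy_q$. Let $B_1=\{x:\|x\|_1\le 1\}$ be the closed $\ell^1$-ball and $B_\infty^\circ=\{x:\|x\|_\infty<1\}$ the open sup-norm ball. For a real number $\theta$, the symbol $\|\theta\|$ without index is the distance from $\theta$ to $\mathbb Z$. We write $\operatorname{dist}_\infty$ for sup-norm distance. A *lattice* is a discrete subgroup of $\mathbb R^q$ of rank $q$; a *full rank integral point lattice* is a subgroup $H\subseteq\mathbb Z^q$ of rank $q$. For $X\subseteq\mathbb R^q$ and $\delta>0$ put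
$$X^+=\{y:\ xy\in\mathbb Z\text{ for all }x\in X\},\qquad X^{(\delta)}=\{y:\ \|xy\|\le\delta\text{ for all }x\in X\},$$
and let $X^{(0)}=X^+$. For a lattice $H$ the set $H^*=H^+$ is the dual lattice.

A point $u\in X^{(\delta)}$ is an approximate solution of the conditions that define $X^+$. The question is whether it lies near an exact solution, when we impose the approximate conditions only for the *short* vectors of $H$. Precisely, Theorem 6 of the source "APPROXIMATE EXTENSION OF PARTIAL ε-CHARACTERS", http://people.dm.unipi.it/nsm2006/slides/zlatos-s.pdf, says the following. For $0<\delta<\frac13$, $\varepsilon>0$, $q\ge1$ there is an $N(\delta,\varepsilon,q)\ge1$ such that for all $n\ge N(\delta,\varepsilon,q)$ and all full rank $H\subseteq\mathbb Z^q$,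
$$(H\cap nB_1)^{(\delta)}\subseteq H^*+\varepsilon B_\infty^\circ .$$
We shall not use this theorem; we reprove it. Let $N_{\min}(\delta,\varepsilon,q)$ be the least integer $n\ge1$ for which this inclusion holds for all full rank $H\subseteq\mathbb Z^q$, and let
$$W(k)=N_{\min}\Big(\frac1{k+4},\frac1{k+1},k+1\Big).$$
The question asked in the source is whether $W$ is recursive, and whether it is primitive recursive.

One remark at once. If $n\le n'$, then $(H\cap n'B_1)^{(\delta)}\subseteq (H\cap nB_1)^{(\delta)}$, because more conditions cut out a smaller set. So once some $n$ works, all larger ones work, and "first $n$" and "all $n\ge$ the first $n$" define the same threshold.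

**Lemma 0 (no jump).** Let $0\le\delta<\frac13$, let $m\ge1$ be an integer, and let $\theta\in\mathbb R$ satisfy $\|j\theta\|\le\delta$ for $1\le j\le m$. Then $\|\theta\|\le\delta/m$.

*Proof.* Put $s=\|\theta\|\le\delta$. As $\theta\equiv\pm s$ modulo $1$, we have $\|j\theta\|=\|js\|$. We show $js\le\delta$ for $j\le m$ by induction. Suppose $js\le\delta$ and $j+1\le m$. Then $(j+1)s\le2\delta<1-\delta$; this is where $\delta<\frac13$ enters. A number in $[0,1-\delta)$ within $\delta$ of an integer is within $\delta$ of $0$. So $\|(j+1)s\|\le\delta$ forces $(j+1)s\le\delta$. Take $j=m$. $\square$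

**Dimension one by hand.** Let $q=1$ and $H=a\mathbb Z$ with $a\ge1$. Then $H^*=\frac1a\mathbb Z$ and $\operatorname{dist}(u,H^*)=\|au\|/a$.

If $a>n$, then $H\cap[-n,n]=\{0\}$ imposes nothing, and the worst distance is $\frac1{2a}$. Over all $a>n$ the worst case is $a=n+1$, so we need $(n+1)\varepsilon>\frac12$.

If $a\le n$, put $m=\lfloor n/a\rfloor$. The conditions are $\|j\,au\|\le\delta$ for $1\le j\le m$. By Lemma 0 they say exactly $\|au\|\le\delta/m$ (the converse is clear), so the worst distance is $\delta/(am)$, attained at $u=\delta/(am)$. The smallest value of $a\lfloor n/a\rfloor$ over $1\le a\le n$ is $\lfloor n/2\rfloor+1$. Indeed, if $a>n/2$ the value is $a$ itself, and $a=\lfloor n/2\rfloor+1$ is allowed; if $a\le n/2$, the value is at least $n-(a-1)\ge \frac n2+1$. So $n$ works for $q=1$ if and only if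
$$(n+1)\varepsilon>\tfrac12\quad\text{and}\quad(\lfloor n/2\rfloor+1)\varepsilon>\delta .$$
If $\delta\le\frac14$ the second condition follows from the first, because $\lfloor n/2\rfloor+1\ge\frac{n+1}2$. Hence $N_{\min}(\delta,\varepsilon,1)=\max\{1,\lfloor\frac1{2\varepsilon}\rfloor\}$ for $\delta\le\frac14$.

**Product lattices.** Let $H=a_1\mathbb Z\times\dots\times a_q\mathbb Z$. Then $H\cap nB_1$ contains the vectors $ja_ie_i$ with $|ja_i|\le n$, so every $u\in(H\cap nB_1)^{(\delta)}$ has $u_i\in(a_i\mathbb Z\cap[-n,n])^{(\delta)}$. Moreover $\operatorname{dist}_\infty(u,H^*)=\max_i\operatorname{dist}(u_i,\frac1{a_i}\mathbb Z)$. So every $n$ that works in dimension one works for all product lattices. Conversely, if $n$ fails for $a\mathbb Z$ at $u_1$, it fails for $a\mathbb Z\times\mathbb Z^{q-1}$ at $(u_1,0,\dots,0)$. If only product lattices existed, the threshold would not depend on $q$ at all. With $\delta=\frac1{k+4}\le\frac14$ and $\varepsilon=\frac1{k+1}$ it would be $\max\{1,\lfloor\frac{k+1}2\rfloor\}$. That is our guess.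

**Test at $k=0$.** Here $q=1$, $\varepsilon=1$, and the formula gives $W(0)=1$. The guess is right.

**Test at $k=1$.** Here $q=2$, $\varepsilon=\frac12$, $\delta=\frac15$, and the guess says $1$. Consider the checkerboard lattice $D$ generated by $(1,1)$ and $(0,2)$, that is, all $x\in\mathbb Z^2$ with $x_1+x_2$ even. It contains none of $\pm e_1,\pm e_2$, so $D\cap B_1=\{0\}$ and $(D\cap B_1)^{(\delta)}=\mathbb R^2$. A vector $y$ is in $D^*$ when $y_1+y_2\in\mathbb Z$ and $2y_2\in\mathbb Z$, so $D^*=\mathbb Z^2\cup\big(\mathbb Z^2+(\frac12,\frac12)\big)$. The point $u=(\frac12,0)$ has sup-distance exactly $\frac12$ from both pieces, and $\frac12<\varepsilon$ is false. So $n=1$ fails and $W(1)\ge2$. The guess is wrong.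

Lattices that are not products hide information. In dimension $q$, they can have few short vectors and yet a coarse dual. We shall see that $W$ grows quadratically, not linearly.

## 2. Statements: order $q/\varepsilon$, and an elementary function

**Theorem A.** Let $H\subset\mathbb R^q$ be any lattice (integral or not), $0\le\delta<\frac13$, $\varepsilon>0$, $n>0$ real, and
$$\kappa(\delta)=\max\{2,\;4(1-\cos2\pi\delta),\;\tfrac92\pi^2\delta^2\}<6 .$$
If $n>\frac{\sqrt{\kappa(\delta)}}2\cdot\frac q\varepsilon$, then $(H\cap nB_1)^{(\delta)}\subseteq H^*+\varepsilon B_\infty^\circ$. In particular $n\ge\sqrt{3/2}\;q/\varepsilon$ always suffices, and $n>q/(\sqrt2\,\varepsilon)$ suffices if $\delta\le\frac16$.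

**Theorem B.** Let $\delta,\varepsilon>0$, $q\ge1$. If an integer $n\ge1$ satisfies $(H\cap nB_1)^{(\delta)}\subseteq H^*+\varepsilon B^\circ_\infty$ for all full rank $H\subseteq\mathbb Z^q$, then $n>2^{-1/q}\frac{q}{4e\,\varepsilon}-\frac q2$.

**Theorem C.** For rational $\delta\in(0,\frac13)$, rational $\varepsilon>0$ and $q\ge1$, $N_{\min}$ is a Kalmár elementary (hence primitive recursive, hence recursive) function of $(\delta,\varepsilon,q)$. In particular $W$ is elementary, so $W$ is recursive and primitive recursive.

**Corollary D.** $W(0)=1$, $2\le W(1)\le4$, and for $k\ge2$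
$$\frac{k(k+1)}{4e}-\frac{k+1}2\;<\;W(k)\;\le\;\Big\lceil \frac{(k+1)^2}{\sqrt2}\Big\rceil .$$
So $W(k)=\Theta(k^2)$. More generally, $N_{\min}(\delta,\varepsilon,q)$ has exact order $q/\varepsilon$, uniformly in $\delta<\frac13$, when (say) $\varepsilon\le\frac1{20}$. The range $\delta<\frac13$ is the widest possible: for $\delta\ge\frac13$, $\varepsilon\le\frac13$ no $n$ works.

The last sentence can be checked now. Take $H=\mathbb Z^q$ and $u=(\frac13,0,\dots,0)$. For $h\in\mathbb Z^q$ we have $hu=h_1/3$, so $\|hu\|\le\frac13\le\delta$, while $\operatorname{dist}_\infty(u,\mathbb Z^q)=\frac13\ge\varepsilon$.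

**Definition (Kalmár elementary).** The elementary functions are the smallest class of functions $\mathbb N^r\to\mathbb N$ that contains the constants, the projections, addition, multiplication and truncated subtraction, and is closed under composition and under bounded sums $\sum_{i<y}$ and bounded products $\prod_{i<y}$. A predicate is elementary if its $0/1$-valued characteristic function is.

For example, $2^x=\prod_{i<x}2$ and $x!=\prod_{i<x}(i+1)$ are elementary. Bounded sums and products are instances of primitive recursion, so elementary functions are primitive recursive. The class is closed under bounded minimization: if $P$ holds for some $i\le y$, the least such $i$ is $\sum_{j\le y}\prod_{i\le j}(1-\chi_P(i))$, which counts the $j$ below it. A rational argument is given by numerator and denominator.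

## 3. What a short basis cannot see

For the upper bound, a sensible person takes a basis $b_1,\dots,b_q$ of $H$, made the rows of a matrix $B$. Given $u$, let $c_j$ be the integer nearest to $b_ju$, and put $v=B^{-1}c$. Then $b_jv=c_j\in\mathbb Z$, so $v\in H^*$, and $u-v=B^{-1}(Bu-c)$. If all $b_j$ lie in $nB_1$, the entries of $Bu-c$ are at most $\delta$ in absolute value, and one hopes that $B^{-1}$ does not spoil this.

This stops working at a definite place: *there need not be any basis vector in $nB_1$*. For the checkerboard $D$ and $n=1$ there is no nonzero vector at all to test with. For long basis vectors the entries of $Bu-c$ are only known to be at most $\frac12$. What has to be shown in this case is that $H^*$ is dense enough simply because $H$ has no short vectors. Even when a basis in $nB_1$ exists, the estimate depends on the choice. For the basis $e_1,\ te_1+e_2$ of $\mathbb Z^2$ ($t\ge1$) the second row of $B^{-1}$ is $(-t,1)$, and the method gives only $(t+1)\delta$. Yet for $H=\mathbb Z^2$, $n\ge1$ an integer, the vectors $je_i$ with $j\le n$ and Lemma 0 give distance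 at most $\delta/n$.

So two mechanisms must be combined: short vectors give information, and the absence of short vectors makes $H^*$ dense. The way out is not to choose vectors of $H$ but to average over *all* of them with positive weights. If $u$ is far from $H^*$, the average of $\cos 2\pi hu$ over random $h\in H$ will be exactly $0$. But if the random $h$ is typically short compared with $n$, the hypothesis on $u$ makes $\cos2\pi hu$ typically close to $1$. Long vectors $h$ are harmless because they are rare.

## 4. A random lattice vector: proof of Theorem A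

Write $e(\theta)=e^{2\pi i\theta}$ and $\hat\psi(\xi)=\int\psi(x)e(-x\xi)\,dx$. Recall that $(H^*)^*=H$ and that the volume of a fundamental domain of $H^*$ is $\det H^*=1/\det H$.

**Step 1: the kernel.** We need a function that is nonnegative, supported in the cube of radius $\varepsilon$, with nonnegative Fourier transform (its values will be the weights), and with $-\partial_i^2\varphi$ bounded by a multiple of $\varphi$ (this will control second moments).

Let $g(x)=\cos\pi x$ for $|x|\le\frac12$ and $g(x)=0$ otherwise, and let $\varphi_1=g*g$. This is even and vanishes for $|x|\ge1$. For $0\le x\le1$,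
$$\varphi_1(x)=\int_{x-1/2}^{1/2}\cos\pi t\,\cos\pi(x-t)\,dt=\frac12\int_{x-1/2}^{1/2}\big(\cos\pi x+\cos\pi(2t-x)\big)dt=\frac12(1-x)\cos\pi x+\frac1{2\pi}\sin\pi x .$$
Differentiating, for $0<x<1$,
$$\varphi_1'(x)=-\frac\pi2(1-x)\sin\pi x,\qquad \varphi_1''(x)=\frac\pi2\sin\pi x-\frac{\pi^2}2(1-x)\cos\pi x .$$
At $x\to0^+$ we get $\varphi_1'\to0$, so the even extension is $C^1$ at $0$, and $\varphi_1''$ is even, so it has equal one-sided limits there. At $x\to1^-$ all of $\varphi_1,\varphi_1',\varphi_1''$ tend to $0$. Hence $\varphi_1\in C^2(\mathbb R)$. Clearly $\varphi_1\ge0$, and $\varphi_1(0)=\frac12>0$. Comparing the two formulas, on $[-1,1]$,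
$$-\varphi_1''=\pi^2\varphi_1-\pi\sin\pi|x|\le\pi^2\varphi_1, \tag{1}$$
and both outer terms vanish outside $[-1,1]$. (The cosine is natural here: on its support $g''=-\pi^2g$, and convolving $g$ with itself makes the transform a square while keeping this relation up to a term of the good sign.)

The transform of $g$ is
$$\hat g(\xi)=\int_{-1/2}^{1/2}\cos\pi x\cos2\pi x\xi\,dx=\frac{\cos\pi\xi}{\pi}\Big(\frac1{1+2\xi}+\frac1{1-2\xi}\Big)=\frac2\pi\,\frac{\cos\pi\xi}{1-4\xi^2},$$
with removable singularities at $\pm\frac12$. It is real and continuous. It is at most $\int g=\frac2\pi$ in absolute value, and at most $\frac2{\pi}\cdot\frac1{3\xi^2}$ for $|\xi|\ge1$. So for a constant $C$,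
$$0\le\hat\varphi_1=\hat g^2\le C(1+\xi^2)^{-2},\qquad \widehat{\varphi_1''}(\xi)=-(2\pi\xi)^2\hat\varphi_1(\xi)=O\big((1+\xi^2)^{-1}\big).$$

Put $\varphi(x)=\prod_{j=1}^q\varphi_1(x_j/\varepsilon)$. Then $\varphi\ge0$ and $\varphi(0)>0$; $\hat\varphi(\xi)=\varepsilon^q\prod_j\hat\varphi_1(\varepsilon\xi_j)\ge0$; both are even; $\varphi(x)=0$ when $\|x\|_\infty\ge\varepsilon$. Since $\partial_i^2$ touches only the $i$th factor and the other factors are nonnegative, (1) gives $-\partial_i^2\varphi\le(\pi/\varepsilon)^2\varphi$.

**Step 2: Poisson summation.** We want to turn sums over $H^*$ into sums over $H$, for $\psi=\varphi$ and for $\psi=\partial_i^2\varphi$.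

In both cases $\psi$ is continuous with compact support, and by Step 1 $|\hat\psi(\xi)|\le C'\prod_j(1+\xi_j^2)^{-1}$ with $C'$ depending on $\varepsilon,q$. (Use $(1+\varepsilon^2t^2)^{-1}\le\max\{1,\varepsilon^{-2}\}(1+t^2)^{-1}$.) This bound is summable over $H$. Choose $0<\tau\le\frac12$ such that the cubes of radius $\tau$ around the points of $H$ are disjoint up to boundaries. For $y$ in the cube around $h$ we have $1+y_j^2\le1+2h_j^2+\frac12\le2(1+h_j^2)$, so
$$\sum_{h\in H}\prod_j\frac1{1+h_j^2}\le\frac{2^q}{(2\tau)^q}\int_{\mathbb R^q}\prod_j\frac{dy_j}{1+y_j^2}<\infty .$$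
The function $\Psi(u)=\sum_{v\in H^*}\psi(u-v)$ is a locally finite sum, continuous and $H^*$-periodic. The characters of $\mathbb R^q/H^*$ are $u\mapsto e(hu)$ with $h\in H$. The Fourier coefficient of $\Psi$ at $h$ is $\frac1{\det H^*}\int_{\mathbb R^q}\psi(u)e(-hu)\,du=\det(H)\hat\psi(h)$, by unfolding. A continuous function with absolutely summable Fourier coefficients equals its Fourier series everywhere, so
$$\sum_{v\in H^*}\psi(u-v)=\det(H)\sum_{h\in H}\hat\psi(h)\,e(hu)\qquad\text{for all }u. \tag{2}$$

**Step 3: the random vector and its size.** We now define the weights and bound the second moment.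

By (2) with $\psi=\varphi$, $u=0$, the number $Z=\sum_{h\in H}\hat\varphi(h)=\det(H)^{-1}\sum_v\varphi(v)$ is finite and positive, since $\varphi(0)>0$. Let $h$ be a random element of $H$ taking each value with probability $\hat\varphi(h)/Z$, and let $\mathbb E$ be the expectation. Using (2) with $\psi=\partial_i^2\varphi$, $u=0$, and then Step 1,
$$\det(H)\sum_h(2\pi h_i)^2\hat\varphi(h)=-\sum_{v\in H^*}\partial_i^2\varphi(v)\le\frac{\pi^2}{\varepsilon^2}\sum_{v\in H^*}\varphi(v)=\frac{\pi^2}{\varepsilon^2}\det(H)Z .$$
Hence $\mathbb E h_i^2\le\frac1{4\varepsilon^2}$. Since $\|h\|_1^2\le q\sum_ih_i^2$ by Cauchy–Schwarz,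
$$\mathbb E\|h\|_1^2\le\frac{q^2}{4\varepsilon^2}. \tag{3}$$

**Step 4: far points make the average cosine vanish.** Suppose $\operatorname{dist}_\infty(u,H^*)\ge\varepsilon$. Then $\varphi(u-v)=0$ for every $v\in H^*$, so (2) gives $\sum_h\hat\varphi(h)e(hu)=0$. As $\hat\varphi$ is even, this says $\mathbb E\cos(2\pi hu)=0$, that is,
$$\mathbb E\big(1-\cos2\pi hu\big)=1. \tag{4}$$

**Step 5: the hypothesis makes $1-\cos$ small.** We claim that if $u\in(H\cap nB_1)^{(\delta)}$, then
$$1-\cos(2\pi hu)\le\kappa(\delta)\,\frac{\|h\|_1^2}{n^2}\qquad\text{for all }h\in H. \tag{5}$$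
Let $t=\|h\|_1$. If $t=0$, both sides are $0$. If $t>n$, the left side is at most $2\le\kappa(\delta)\le\kappa(\delta)t^2/n^2$. Now let $0<t\le n$ and $m=\lfloor n/t\rfloor\ge1$. For $1\le j\le m$ the vector $jh$ lies in $H\cap nB_1$, so $\|j\cdot hu\|\le\delta$. By Lemma 0, $\|hu\|\le\delta/m$. Since $2\pi\delta/m<\pi$ and cosine decreases on $[0,\pi]$, $1-\cos2\pi hu\le1-\cos(2\pi\delta/m)$. As $n/t<m+1$, we have $t/n>\frac1{m+1}$, so it suffices that
$$(m+1)^2\big(1-\cos(2\pi\delta/m)\big)\le\kappa(\delta).$$
For $m=1$ this is the term $4(1-\cos2\pi\delta)$ in the definition of $\kappa$. For $m\ge2$, use $1-\cos x\le x^2/2$ and $\frac{m+1}m\le\frac32$: the left side is at most $\frac{(m+1)^2}{m^2}\,2\pi^2\delta^2\le\frac92\pi^2\delta^2\le\kappa(\delta)$. This proves (5).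

**Step 6: conclusion.** We play (3), (4), (5) against each other. If some $u\in(H\cap nB_1)^{(\delta)}$ had $\operatorname{dist}_\infty(u,H^*)\ge\varepsilon$, then
$$1=\mathbb E(1-\cos2\pi hu)\le\frac{\kappa(\delta)}{n^2}\,\mathbb E\|h\|_1^2\le\frac{\kappa(\delta)\,q^2}{4\varepsilon^2n^2},$$
so $n\le\frac{\sqrt{\kappa(\delta)}}2\frac q\varepsilon$, contrary to hypothesis. Hence every such $u$ has distance less than $\varepsilon$ from $H^*$, which is the assertion.

For the constants: if $\delta<\frac13$, then $\cos2\pi\delta>-\frac12$, so $4(1-\cos2\pi\delta)<6$, and $\frac92\pi^2\delta^2<\frac{\pi^2}2<6$. So $\kappa(\delta)<6$ and $\frac{\sqrt{\kappa}}2<\sqrt{3/2}$. If $\delta\le\frac16$, then $4(1-\cos2\pi\delta)\le2$ and $\frac92\pi^2\delta^2\le\frac{\pi^2}8<2$, so $\kappa(\delta)=2$ and $\frac{\sqrt\kappa}2=\frac1{\sqrt2}$. $\blacksquare$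

**Remark.** Let $\lambda_1(H)=\min_{0\ne h\in H}\|h\|_1$. For $n<\lambda_1(H)$ we have $(H\cap nB_1)^{(0)}=\mathbb R^q$, so Theorem A with $\delta=0$ shows that every point has distance less than $\varepsilon$ from $H^*$ whenever $\varepsilon>q/(\sqrt2\,n)$. Letting $\varepsilon\downarrow q/(\sqrt2\,n)$ and $n\uparrow\lambda_1(H)$, we get $\lambda_1(H)\max_u\operatorname{dist}_\infty(u,H^*)\le q/\sqrt2$. For the checkerboard $D$: $\lambda_1=2$, and the maximal distance is $\frac12$ (at most $\frac12$ because $\mathbb Z^2\subseteq D^*$), so the product is $1\le\sqrt2$.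

## 5. Lattices modulo a prime: proof of Theorem B

To show that small $n$ fails, we imitate the checkerboard. We look for $H$ with no nonzero vector in $nB_1$, so that every $u$ is admitted, and of index small enough that the cubes $v+\varepsilon B_\infty^\circ$, $v\in H^*$, cannot cover space by volume. A small instance: $H=\{x\in\mathbb Z^2:x_1+2x_2\equiv0\bmod5\}$. Up to sign, the nonzero integer vectors with $\|x\|_1\le2$ are $(1,0),(0,1),(1,1),(1,-1),(2,0),(0,2)$, and $x_1+2x_2$ takes there the values $1,2,3,-1,2,4$, none divisible by $5$. So $H\cap2B_1=\{0\}$, while $\det H^*=\frac15$.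

Suppose that $n\ge1$ is an integer with $n\le2^{-1/q}\frac q{4e\varepsilon}-\frac q2$. We show that the inclusion fails for some $H$.

**Step 1: count the vectors to be avoided.** Put $X=(2\varepsilon)^{-q}$. The assumption says $\frac{e(2n+q)}q\le2^{-1/q}\frac1{2\varepsilon}$, so $\big(\frac{e(2n+q)}q\big)^q\le\frac X2$. The left side exceeds $1$, so $X>2$. The unit cubes centered at the points of $\mathbb Z^q\cap nB_1$ have disjoint interiors and lie in $(n+\frac q2)B_1$, whose volume is $\frac{(2n+q)^q}{q!}$. Since $e^q>q^q/q!$,
$$M:=\#(\mathbb Z^q\cap nB_1)\le\frac{(2n+q)^q}{q!}<\Big(\frac{e(2n+q)}q\Big)^q\le\frac X2 .$$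

**Step 2: a prime just above the count.** Let $m=\lfloor X/2\rfloor\ge1$. By Bertrand's postulate there is a prime $p$ with $m<p\le2m$, so $\frac X2<p\le X$. Then $p>M>n$, the last because $M\ge2n+1$.

**Step 3: an averaging argument produces $H$.** For $a\in\mathbb F_p^q\setminus\{0\}$ let $H_a=\{x\in\mathbb Z^q:ax\equiv0\bmod p\}$. The map $x\mapsto ax\bmod p$ is onto $\mathbb F_p$, so $H_a$ has index $p$ and $\det H_a^*=\frac1p$. A nonzero $x\in\mathbb Z^q\cap nB_1$ has coordinates of absolute value at most $n<p$, so $x\not\equiv0\bmod p$, and the equation $ax=0$ has exactly $p^{q-1}$ solutions $a$, of which $p^{q-1}-1$ are nonzero. So at most $(M-1)(p^{q-1}-1)\le p(p^{q-1}-1)=p^q-p<p^q-1$ values of $a$ are bad for some $x$. Hence some $a\ne0$ satisfies $H_a\cap nB_1=\{0\}$. Fix it and let $H=H_a$; then $(H\cap nB_1)^{(\delta)}=\mathbb R^q$.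

**Step 4: the cubes do not cover.** We must show $H^*+\varepsilon B_\infty^\circ\ne\mathbb R^q$. The cube has volume $(2\varepsilon)^q=\frac1X\le\frac1p=\det H^*$. Equality is possible, so a little topology is needed. Suppose the translates by $H^*$ cover, and let $N(x)\ge1$ be the number of translates that contain $x$. The integral of $N$ over a fundamental domain of $H^*$ is the volume of the cube, which is at most $\det H^*$. If two distinct translates met, they would overlap in a nonempty open set where $N\ge2$, and the integral would exceed $\det H^*$, a contradiction. So the translates are infinitely many pairwise disjoint nonempty open sets covering the connected space $\mathbb R^q$. This is impossible. So some $u\in\mathbb R^q=(H\cap nB_1)^{(\delta)}$ is not in $H^*+\varepsilon B_\infty^\circ$, and $n$ fails. $\blacksquare$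

## 6. A bound on the minimum does not compute it

Theorem A gives $W(k)\le2(k+1)^2$. It is tempting to stop here. But a bounded function need not be recursive: the function that is $1$ if the $k$th program halts and $0$ otherwise is bounded by $1$. To find $W(k)$ below its bound we must *decide*, for given $n$, the statement

$Q(n)$: the inclusion $(H\cap nB_1)^{(\delta)}\subseteq H^*+\varepsilon B_\infty^\circ$ holds for every full rank $H\subseteq\mathbb Z^q$,

and this speaks of infinitely many $H$. If each single $H$ can be tested, a false $Q(n)$ will be refuted by listing lattices, but a true $Q(n)$ would never be confirmed.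

The next thing to try is to reduce to finitely many $H$. Lattices with long vectors look, at moderate scale, like subgroups of lower rank. Consider $q=2$, $K=\mathbb Z(1,1)$ and $H_j=\mathbb Z(1,1)+\mathbb Z(0,j)$ for $j\ge2$. An element $(a,a+jb)$ of $H_j$ has norm at least $j|b|$, so below norm $j$ the lattice $H_j$ cannot be told from $K$. Here $K^+=\{y:y_1+y_2\in\mathbb Z\}$ is a union of parallel lines. The sup-distance from $u$ to it is $\frac12\|u_1+u_2\|$, at most $\frac14$. For $n=1$ no nonzero vector of $H_j$ is short, and one expects the worst distance for $H_j$ to tend to $\frac14$ as $j\to\infty$. For $j=2$, the checkerboard, it is $\frac12$.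

So one wants to test the limits $K$ too, and then dispose of all $H$ close to a $K$ that passed. The precise obstruction is quantitative. If $K$ passes the test with distance $\eta<\varepsilon$, nearby $H$ pass when their error is smaller than the margin $\varepsilon-\eta$. The error will be of order $q/R$, where $R$ is the scale up to which $H$ and $K$ agree. But the margin depends on $K$, and it gets worse as the basis of $K$ gets longer. If $H$ has vectors at *every* scale, the scale needed for $K$ recedes as we include more vectors in $K$.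

The remedy is a pigeonhole on scales. Choose $R_0<R_1<\dots<R_{q+1}$, each so large that it beats the worst margin at the previous scale. The span of the vectors of $H$ of norm at most $R_i$ can grow only $q$ times, so there is a step $R_i\to R_{i+1}$ where it does not grow. There $K$ has short basis vectors, and all of $H$ up to the much larger scale $R_{i+1}$ lies in $K$. To carry this out we need a comparison of $H$ with $K$ (Section 7) and a lower bound for the margin (Section 8).

## 7. Subgroups of any rank: comparison, completion, short bases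

Fix rational $\delta\in(0,\frac13)$ and $\varepsilon>0$ and integers $b,d\ge1$ with $b\delta,d\varepsilon\in\mathbb Z$. For $W$ we can take $b=k+4$ and $d=k+1$. For *any* subgroup $K\subseteq\mathbb Z^q$, of any rank, and any integer $n\ge1$, put
$$S_n(K)=K\cap nB_1,\qquad U_n(K)=S_n(K)^{(\delta)},\qquad \eta_n(K)=\max\{\operatorname{dist}_\infty(u,K^+):u\in U_n(K)\}.$$
The maximum exists. The set $U_n(K)$ is a finite intersection of closed sets, it contains $0$, and it is $\mathbb Z^q$-periodic as $S_n(K)\subseteq\mathbb Z^q$. Also $K^+$ is closed and $\mathbb Z^q$-periodic. So the distance is a continuous $\mathbb Z^q$-periodic function, and we may maximize over the compact set $U_n(K)\cap[0,1]^q$. Since distances to the closed set $K^+$ are attained,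
$$P_n(K):\ U_n(K)\subseteq K^++\varepsilon B_\infty^\circ\qquad\Longleftrightarrow\qquad\eta_n(K)<\varepsilon ,$$
and $Q(n)$ says that $P_n(H)$ holds for all full rank $H\subseteq\mathbb Z^q$.

In the example above, $\eta_1(\mathbb Z(1,1))=\frac14$. For $n=2$ the condition is $\|u_1+u_2\|\le\delta$, so $\eta_2(\mathbb Z(1,1))=\frac\delta2$. For $K=\{0\}$ we have $K^+=\mathbb R^q$ and $\eta_n(K)=0$.

**Lemma 1.** Let $K\subseteq H\subseteq\mathbb Z^q$ be subgroups with $K\cap nB_1=H\cap nB_1$.
(a) $\eta_n(K)\le\eta_n(H)$.
(b) If $H$ has full rank and $H\cap RB_1\subseteq K$ for some $R>0$, then $\eta_n(H)<\eta_n(K)+2q/R$.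

*Proof.* In both parts $U_n(K)=U_n(H)$. For (a), $K\subseteq H$ gives $H^+\subseteq K^+$, so distances to $K^+$ are not larger. For (b), let $u\in U_n(H)$ and choose $w\in K^+$ with $\|u-w\|_\infty\le\eta_n(K)$. Since $wx\in\mathbb Z$ for all $x\in K\supseteq H\cap RB_1$, we have $w\in(H\cap RB_1)^{(\delta)}$. Apply Theorem A to $w$ with $R$ in place of $n$ and $\varepsilon'=2q/R$. It applies because $\sqrt{3/2}\,q/\varepsilon'=\frac12\sqrt{3/2}\,R\le R$. It gives $v\in H^*$ with $\|w-v\|_\infty<2q/R$. Hence $\operatorname{dist}_\infty(u,H^*)<\eta_n(K)+2q/R$ for each $u\in U_n(H)$, and since the maximum defining $\eta_n(H)$ is attained, the strict inequality persists. $\square$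

In the example, part (a) and part (b) with any $R<j$ give $\frac14\le\eta_1(H_j)<\frac14+\frac4R$, so indeed $\eta_1(H_j)\to\frac14$.

**Lemma 2.** For every subgroup $K\subseteq\mathbb Z^q$ and every $n$ there is a full rank $H\subseteq\mathbb Z^q$ with $K\subseteq H$ and $H\cap nB_1=K\cap nB_1$.

*Proof.* By the elementary divisor theorem there are a basis $f_1,\dots,f_q$ of $\mathbb Z^q$ and integers $d_i\ge1$ with $K=\bigoplus_{i\le r}d_i\mathbb Zf_i$. Let $j$ be an integer larger than the absolute values of all coordinates, in this basis, of the finitely many points of $\mathbb Z^q\cap nB_1$, and put $H=K\oplus\bigoplus_{i>r}j\mathbb Zf_i$. A point of $H\cap nB_1$ has coordinates for $i>r$ that are multiples of $j$ and smaller than $j$ in absolute value, hence zero, so it lies in $K$. $\square$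

**Definition.** For integers $R\ge1$ let $\mathcal L_R$ be the finite set of subgroups of $\mathbb Z^q$ that have a (possibly empty) $\mathbb Z$-basis of vectors in $qRB_1$.

For $q=1$, $\mathcal L_R$ consists of $\{0\}$ and $a\mathbb Z$ with $1\le a\le R$. Clearly $\mathcal L_R\subseteq\mathcal L_{R'}$ for $R\le R'$. The factor $q$ is there because vectors that span the same space need not generate the same group. Take $H=2\mathbb Z^3+\mathbb Z(1,1,1)$ and $R=2$. An element with odd coordinates has norm at least $3$, so $H\cap2B_1=\{0,\pm2e_1,\pm2e_2,\pm2e_3\}$, which spans $\mathbb R^3$ but does not generate $H$.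

**Lemma 3.** If $H\subseteq\mathbb Z^q$ is a subgroup and $V=\operatorname{span}(H\cap RB_1)$, then $H\cap V\in\mathcal L_R$.

*Proof.* Choose a basis $a_1,\dots,a_r$ of $V$ inside $H\cap RB_1$. Let $K=H\cap V$ and $K_j=K\cap\operatorname{span}(a_1,\dots,a_j)$, so $K_0=\{0\}$ and $K_r=K$. Consider the map that sends $x\in K_j$ to its $a_j$-coefficient. Its kernel is $K_{j-1}$. Its values are rational, because the coefficients solve a uniquely solvable linear system with integral data. As $K_j$ is finitely generated, the image is a finitely generated subgroup of $\mathbb Q$, hence cyclic, and it contains $1$, the value at $a_j\in K_j$. So the image is $\frac1m\mathbb Z$ for an integer $m\ge1$. Let $b_j\in K_j$ have $a_j$-coefficient $\frac1m$. Subtracting integer multiples of $a_1,\dots,a_{j-1}$, we may assume that its other coefficients lie in $[0,1)$. Then $\|b_j\|_1\le jR\le qR$. Since $K_j=K_{j-1}\oplus\mathbb Zb_j$ for each $j$, the vectors $b_1,\dots,b_r$ form a basis of $K$. $\square$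

## 8. The worst distance is rational, and its margin is bounded below

**Lemma 4.** Let $R\ge n\ge1$ be integers and $K\in\mathcal L_R$. Then $\eta_n(K)$ is rational and is computed by the finite enumeration (8) below. If $\eta_n(K)<\varepsilon$, then
$$\varepsilon-\eta_n(K)\ge\frac1{D_R},\qquad D_R:=d\,(2bq)^q\,(q^2R)^{2q^2+q}.$$

*Proof.* If $K=\{0\}$, then $\eta_n(K)=0$ and $\varepsilon\ge\frac1d\ge\frac1{D_R}$, as $d\varepsilon$ is a positive integer. Otherwise let $B$ be the integral $r\times q$ matrix whose rows $b_1,\dots,b_r$ form a basis of $K$ with $\|b_j\|_1\le\rho:=qR$. Then $K^+=\bigcup_{c\in\mathbb Z^r}A_c$ with $A_c=\{w:Bw=c\}$. Each $A_c$ is nonempty because $B$ has rank $r$.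

**Step 1: a formula for the distance to one affine piece.** The purpose is to write $\operatorname{dist}_\infty(u,A_c)$ as a maximum of finitely many affine functions of $u$. Let
$$\Lambda=\{\lambda\in\mathbb R^r:\|B^T\lambda\|_1\le1\}=\{\lambda:(B\sigma)\cdot\lambda\le1\text{ for all }\sigma\in\{\pm1\}^q\}.$$
It is bounded because $B^T$ is injective, so it is a polytope. Let $E$ be its set of vertices. We claim
$$\operatorname{dist}_\infty(u,A_c)=\max_{\lambda\in\Lambda}\lambda\cdot(Bu-c)=\max_{\lambda\in E}\lambda\cdot(Bu-c). \tag{6}$$
Put $y=Bu-c$. With $z=u-w$ the distance is $\min\{\|z\|_\infty:Bz=y\}$. If $Bz=y$ and $\lambda\in\Lambda$, then $\lambda\cdot y=(B^T\lambda)\cdot z\le\|z\|_\infty$, which gives "$\ge$". Conversely let $0\le t<\operatorname{dist}_\infty(u,A_c)$. Then $y$ is not in the compact convex set $\{Bz:\|z\|_\infty\le t\}$, so a hyperplane separates strictly: there is $\lambda\neq0$ with $\lambda\cdot y>\max_{\|z\|_\infty\le t}\lambda\cdot Bz=t\|B^T\lambda\|_1$. As $B^T\lambda\ne0$, we can scale so that $\|B^T\lambda\|_1=1$, and then $\lambda\in\Lambda$ and $\lambda\cdot y>t$.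 So the maximum over $\Lambda$ exceeds every such $t$, which gives "$\le$" (if the distance is $0$, take $\lambda=0$). A linear function on a polytope attains its maximum at a vertex, which gives the last equality.

For instance, for $K=\mathbb Z(1,1)$ we have $\Lambda=[-\frac12,\frac12]$ and $E=\{\pm\frac12\}$, and (6) reads $\operatorname{dist}_\infty(u,A_c)=\frac12|u_1+u_2-c|$.

**Step 2: denominators of the vertices of $\Lambda$.** Each $\lambda\in E$ is the solution of $r$ independent equations $(B\sigma^{(i)})\cdot\lambda=1$. The coefficients $b_j\sigma^{(i)}$ are integers of absolute value at most $\rho$. By Cramer's rule, $\Delta_\lambda\lambda\in\mathbb Z^r$ for an integer $1\le\Delta_\lambda\le r!\rho^r\le(q\rho)^q=(q^2R)^q$.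

**Step 3: finitely many pieces suffice on $[0,1]^q$.** Let $u\in[0,1]^q$. Then $|b_ju|\le\rho$. Since $\mathbb Z^q\subseteq K^+$, there is a nearest point $w$ of $K^+$ with $\|u-w\|_\infty\le\frac12$. It lies in $A_c$ with $c=Bw$, and $|c_j|\le|b_ju|+|b_j(w-u)|\le\frac32\rho$. With the finite set $\mathcal C=\{c\in\mathbb Z^r:|c_j|\le2\rho\}$ we therefore have, for $u\in[0,1]^q$,
$$f(u):=\operatorname{dist}_\infty(u,K^+)=\min_{c\in\mathcal C}\max_{\lambda\in E}\ell_{\lambda,c}(u),\qquad\ell_{\lambda,c}(u)=\lambda\cdot(Bu-c). \tag{7}$$

**Step 4: an arrangement on whose faces everything is affine.** We want the maximum of $f$ to be attained at one of finitely many explicit rational points. Consider the finitely many hyperplanes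

- (i) $u_i=0$ and $u_i=1$, for $1\le i\le q$;
- (ii) $hu=m+\delta$ and $hu=m-\delta$, for $0\ne h\in S_n(K)$, $m\in\mathbb Z$, $|m|\le n+1$;
- (iii) $\ell_{\lambda,c}=\ell_{\lambda',c'}$, for $\lambda,\lambda'\in E$ and $c,c'\in\mathcal C$ with $(\lambda-\lambda')B\ne0$.

A *face* is a nonempty set of points obtained by prescribing, for each hyperplane, the hyperplane itself or one of its two open sides. The faces partition $\mathbb R^q$, and by (i) a face that meets $[0,1]^q$ lies in it. A *vertex of the arrangement* is the unique common point of $q$ hyperplanes with linearly independent normals. Let $F\subseteq[0,1]^q$ be a face.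

Membership in $U_n(K)$ is constant on $F$: for $u\in[0,1]^q$ and $h\in S_n(K)$ we have $|hu|\le n$, so $\|hu\|\le\delta$ means $m-\delta\le hu\le m+\delta$ for some $m$ with $|m|\le n+1$, and the hyperplanes (ii) decide these inequalities uniformly on $F$.

On $F$ the function $f$ is affine. Each difference $\ell_{\lambda,c}-\ell_{\lambda',c'}$ has constant sign on $F$, either because its zero set is a hyperplane (iii) or because $(\lambda-\lambda')B=0$ and the difference is constant. So the $\lambda$ that attains the inner maximum in (7) for a given $c$, and then the $c$ that attains the minimum, can be chosen the same for all points of $F$. Hence $f$ equals one fixed $\ell_{\lambda,c}$ on $F$, and by continuity on the closure $\overline F$.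

The closure $\overline F$ is the set $G$ obtained by replacing strict inequalities by weak ones: for $x\in F$, $y\in G$ the points $(1-t)y+tx$ with $0<t\le1$ lie in $F$. So $\overline F$ is a polytope. At a vertex $u$ of $\overline F$ the normals of the hyperplanes through $u$ span $\mathbb R^q$; otherwise one could move from $u$ a little in two opposite directions within all of them and stay in $\overline F$. Thus the vertices of $\overline F$ are vertices of the arrangement.

Now let $u_0\in U_n(K)\cap[0,1]^q$ maximize $f$, and let $F$ be its face. Then $F\subseteq U_n(K)$, hence $\overline F\subseteq U_n(K)$, as $U_n(K)$ is closed. The affine function $f|_{\overline F}$ attains its maximum at a vertex of $\overline F$. Therefore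
$$\eta_n(K)=\max\{f(u):u\in U_n(K)\cap[0,1]^q\text{ a vertex of the arrangement}\}. \tag{8}$$

**Step 5: denominators of the vertices, and the margin.** A vertex $u$ solves $q$ independent equations from (i)–(iii). Multiply those of type (ii) by $b$, and those of type (iii), which read $(\lambda-\lambda')Bu=\lambda\cdot c-\lambda'\cdot c'$, by $\Delta_\lambda\Delta_{\lambda'}$. Now all equations are integral. The coefficients of $u$ are bounded by $1$ in (i), by $bn$ in (ii), and by $2(q^2R)^{2q}$ in (iii), because $\|B^T\lambda\|_1\le1$ for $\lambda\in E$. As $n\le R$, all are at most $M:=2b(q^2R)^{2q}$. By Cramer's rule, $\Delta_*u\in\mathbb Z^q$ for an integer $1\le\Delta_*\le q!M^q\le(qM)^q$. In particular $u$ is rational, and by (8) and (7) $\eta_n(K)=\lambda\cdot(Bu-c)$ for some such $u$, some $\lambda\in E$ and $c\in\mathcal C$. Since $\Delta_\lambda\lambda$ and $\Delta_*(Bu-c)$ are integral, $\eta_n(K)$ is rational and $d\,\Delta_\lambda\Delta_*(\varepsilon-\eta_n(K))\in\mathbb Z$. If this integer is positive, it is at least $1$, and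
$$d\,\Delta_\lambda\Delta_*\le d\,(q^2R)^q\big(2bq\,(q^2R)^{2q}\big)^q=D_R. \qquad\square$$

## 9. A pigeonhole on scales

**Proposition 5.** Let $n\ge1$, $R_0=n$, $R_{i+1}=2q\,D_{R_i}$. Then $Q(n)$ holds if and only if $P_n(K)$ holds for all $K\in\mathcal L_{R_q}$; and likewise if $R_q$ is replaced by any larger integer. Moreover $R_q\le R^*:=(4bdq^2n)^{(6q^2)^q}$.

*Proof.* **Step 1: necessity, for every subgroup.** Assume $Q(n)$ and let $K\subseteq\mathbb Z^q$ be any subgroup. Take $H$ from Lemma 2. By Lemma 1(a), $\eta_n(K)\le\eta_n(H)<\varepsilon$, so $P_n(K)$ holds. In particular it holds for all members of $\mathcal L_{R'}$, whatever $R'$.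

**Step 2: sufficiency.** The aim is to find, for each full rank $H$, a scale at which a tested $K$ controls it. Assume $P_n(K)$ for all $K\in\mathcal L_{R_q}$ (this follows from the same assumption for a larger integer, as $\mathcal L_{R_q}$ is contained in the larger set). Let $H$ be of full rank and
$$V_i=\operatorname{span}(H\cap R_iB_1),\qquad0\le i\le q+1 .$$
The $R_i$ are nondecreasing, since $D_R\ge R$. So $V_0\subseteq V_1\subseteq\dots\subseteq V_{q+1}$. These are $q+2$ nested spaces with only $q+1$ possible dimensions, so $V_i=V_{i+1}$ for some $i\le q$. Put $K=H\cap V_i$.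

By Lemma 3, $K\in\mathcal L_{R_i}\subseteq\mathcal L_{R_q}$, so $\eta_n(K)<\varepsilon$ by assumption. By Lemma 4 with $R=R_i\ge n$, even $\eta_n(K)\le\varepsilon-1/D_{R_i}$. Next, $H\cap nB_1\subseteq H\cap R_iB_1\subseteq K$, so $K\cap nB_1=H\cap nB_1$. Finally, $H\cap R_{i+1}B_1\subseteq H\cap V_{i+1}=H\cap V_i=K$. So Lemma 1(b) applies with $R=R_{i+1}$ and gives
$$\eta_n(H)<\eta_n(K)+\frac{2q}{R_{i+1}}=\eta_n(K)+\frac1{D_{R_i}}\le\varepsilon .$$
Thus $P_n(H)$ holds, and since $H$ was arbitrary, $Q(n)$ holds.

**Step 3: the size of $R_q$.** Let $T_i=4bdq^2R_i$. Each of $2qd$, $2bq$, $q^2R_i$ is at most $T_i$, so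
$$R_{i+1}=2qd\,(2bq)^q(q^2R_i)^{2q^2+q}\le T_i^{1+q+2q^2+q}\le T_i^{5q^2}.$$
Since $4bdq^2\le T_i$, we get $T_{i+1}\le T_i^{5q^2+1}\le T_i^{6q^2}$. Hence $R_q\le T_q\le T_0^{(6q^2)^q}=R^*$. $\square$

In dimension one the proposition is transparent. The subgroup $K=\{0\}$ stands for all $a\mathbb Z$ with $a$ large, whose worst distance $\frac1{2a}$ is small, and the $a\mathbb Z$ with $a\le R_1$ are tested one by one.

## 10. Elementary bounds: proof of Theorem C

**Step 1: a decision procedure for $Q(n)$.** By Proposition 5 with $R^*$ in place of $R_q$, it suffices to test all $K\in\mathcal L_{R^*}$, and Lemma 4 (with $R=R^*\ge n$) tells how. The procedure is as follows.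

1. Run through all linearly independent tuples $(b_1,\dots,b_r)$, $0\le r\le q$, of vectors in $\mathbb Z^q\cap qR^*B_1$. They present exactly the members of $\mathcal L_{R^*}$. For the empty tuple, $\eta_n(K)=0$.
2. For each tuple, determine $S_n(K)$: test each $h\in\mathbb Z^q\cap nB_1$ for being an integral combination of the $b_j$, by rational linear algebra.
3. Compute $E$: solve all independent $r\times r$ systems $(B\sigma^{(i)})\cdot\lambda=1$ and discard the solutions outside $\Lambda$.
4. List the hyperplanes (i)–(iii), solve all independent $q\times q$ systems among them, keep the solutions in $U_n(K)\cap[0,1]^q$, and compute $\eta_n(K)$ by (8) and (7).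
5. Check $\eta_n(K)<\varepsilon$.

All tests are passed if and only if $Q(n)$ holds.

**Step 2: the procedure is elementary.** We bound the loops. There are at most $(q+1)(2qR^*+1)^{q^2}$ tuples. For each there are at most $(2n+1)^q$ vectors $h$; at most $2^{q}$ sign vectors, hence at most $2^{q^2}$ systems and at most $2^{q^2}$ vertices in $E$; and $\#\mathcal C\le(4qR^*+1)^q$. So the number of hyperplanes is at most
$$L=2q+2(2n+3)(2n+1)^q+2^{2q^2}(4qR^*+1)^{2q},$$
and there are at most $L^q$ systems to solve. The numerators and denominators that occur are bounded through Cramer's rule, as in Lemma 4. All these bounds are explicit functions of $q,b,d,n$ and the numerators of $\delta$ and $\varepsilon$, built from $+$, $\cdot$ and a fixed number of exponentiations; recall $R^*=(4bdq^2n)^{(6q^2)^q}$. So the running time is bounded by an elementary function. Elementary functions are exactly those computable in time bounded by an elementary function; this is standard, e.g. H. E. Rose, *Subrecursion*, 1984. Hence $Q(n)$ is an elementary predicate of $(n,\delta,\varepsilon,q)$.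

**Step 3: bounded minimization.** By Theorem A and $\sqrt{3/2}<2$,
$$N_{\min}(\delta,\varepsilon,q)=\min\{n:\ 1\le n\le\lceil2q/\varepsilon\rceil,\ Q(n)\}.$$
This is a bounded minimization of an elementary predicate with an elementary bound, so $N_{\min}$ is elementary, hence primitive recursive, hence recursive. In particular
$$W(k)=\min\{n:\ 1\le n\le2(k+1)^2,\ Q(n)\text{ with }\delta=\tfrac1{k+4},\ \varepsilon=\tfrac1{k+1},\ q=k+1\}$$
is elementary, so $W$ is primitive recursive and recursive. $\blacksquare$

## 11. Quadratic growth of $W$: proof of Corollary D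

Let $q=k+1$ and $\varepsilon=\frac1q$, so that $q/\varepsilon=(k+1)^2$.

**Step 1: upper bound for $k\ge2$.** Here $\delta=\frac1{k+4}\le\frac16$, so by Theorem A every integer $n>(k+1)^2/\sqrt2$ works. This number is irrational, so its ceiling exceeds it, and $W(k)\le\lceil(k+1)^2/\sqrt2\rceil$.

**Step 2: lower bound.** Theorem B gives $W(k)>2^{-1/q}\frac{q^2}{4e}-\frac q2$. From $(1-\frac1q)^q\le\frac1e\le\frac12$ we get $2^{-1/q}\ge1-\frac1q$, so
$$W(k)>\frac{q(q-1)}{4e}-\frac q2=\frac{k(k+1)}{4e}-\frac{k+1}2 .$$
With Step 1 this gives $W(k)=\Theta(k^2)$. The lower bound is at least $\frac{k+1}2$ as soon as $k\ge4e$, so the linear guess of Section 1 fails for all $k\ge11$, as well as for $k=1$.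

**Step 3: small cases.** $W(0)=1$ was computed in Section 1; it is also clear from $H^*\supseteq\mathbb Z$, since every point is within $\frac12<1=\varepsilon$ of $\mathbb Z$. For $k=1$ the checkerboard gave $W(1)\ge2$. For the upper bound, $q=2$, $\varepsilon=\frac12$, $\delta=\frac15$. Here $4(1-\cos72^\circ)<2.77$ while $\frac92\pi^2\cdot\frac1{25}<1.8$, so $\kappa(\frac15)=4(1-\cos72^\circ)<2.77$. Since $\frac{\sqrt{2.77}}2\cdot4<3.4<4$, Theorem A shows that $n=4$ works, and $W(1)\le4$.

**Step 4: the order of $N_{\min}$.** By Theorem A, $N_{\min}(\delta,\varepsilon,q)\le\lceil\sqrt{3/2}\,q/\varepsilon\rceil$ for every $\delta<\frac13$. If $\varepsilon\le\frac1{20}$, then $\frac q2\le\frac q{40\varepsilon}$, and $2^{-1/q}\ge\frac12$, so Theorem B gives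
$$N_{\min}(\delta,\varepsilon,q)>\frac q\varepsilon\Big(\frac1{8e}-\frac1{40}\Big),\qquad\frac1{8e}-\frac1{40}>0.02 .$$
So $N_{\min}$ has exact order $q/\varepsilon$, uniformly in $\delta<\frac13$. The statement about $\delta\ge\frac13$ was checked in Section 2. $\blacksquare$
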